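# Monotone operators onto the dual of a nonreflexive space

## A monotone bijection from a nonreflexive space onto its dual

**Theorem 1.** There are a nonreflexive real Banach space $E$ and a bounded linear bijection $T:E\to E^*$ with $(Tx)(x)>0$ for all $x\neq 0$. Thus $\Phi(x):=\{Tx\}$ is monotone, $D(\Phi)=E$, $\Phi(E)=E^*$, and $E$ is not reflexive. Moreover $\dim E^{**}/E=1$.

Let us unpack this. Let $E$ be a real Banach space with dual $E^*$. A multivalued operator $\Phi:E\to 2^{E^*}$ assigns to each $x\in E$ a subset $\Phi(x)$ of $E^*$, possibly empty. Its domain is $D(\Phi)=\{x:\Phi(x)\ne\emptyset\}$ and its range is $\Phi(E)=\bigcup_{x}\Phi(x)$. It is called monotone if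
$$(x^*-y^*)(x-y)\ge 0\qquad\text{for all }x,y\in D(\Phi),\ x^*\in\Phi(x),\ y^*\in\Phi(y).$$
On $E=\mathbb R$ a single-valued monotone operator is a nondecreasing function. If $\Phi(x)=\{Tx\}$ with $T:E\to E^*$ linear, then $(Tx-Ty)(x-y)=(T(x-y))(x-y)$, so $\Phi$ is monotone exactly when $(Tz)(z)\ge0$ for all $z\in E$.

The question, posed in connection with the paper "A coercive James's weak compactness theorem and nonlinear variational problems", is the following. Suppose $\Phi:E\to2^{E^*}$ is monotone, its domain has nonempty norm-interior, and $\Phi(E)=E^*$. Must $E$ be reflexive? Theorem 1 says no, even if we ask that $\Phi$ be single-valued, linear, bounded, everywhere defined, bijective and strictly monotone. The last sentence of the theorem says that the failure of reflexivity can be as small as possible: the canonical copy of $E$ in $E^{**}$ has codimension one.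

Two further theorems locate the example. The first says exactly how nonreflexive $E$ can be when the operator is linear.

**Theorem 2.** Let $T:E\to E^*$ be linear, everywhere defined, monotone and onto. Then $T$ is an isomorphism of Banach spaces (so $E\cong E^*$), and $E^{**}/E$ is isomorphic to a Hilbert space. Conversely, every real Hilbert space (of any dimension) is isomorphic to $E^{**}/E$ for some such pair $(E,T)$.

The second gives a class of operators for which the answer is yes. An operator $\Phi$ is cyclically monotone if for all $n\geq 2$, all $x_1,\dots,x_n\in D(\Phi)$ and $x_j^*\in\Phi(x_j)$, with $x_{n+1}:=x_1$,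
$$\sum_{j=1}^n x_j^*(x_j-x_{j+1})\ge0 .$$
For $n=2$ this is monotonicity.

**Theorem 3.** Let $\Phi:E\to2^{E^*}$ be cyclically monotone (for example $\Phi\subset\partial f$ with $f$ convex, lower semicontinuous and proper), let its domain have nonempty norm-interior, and let $\Phi(E)=E^*$. Then $E$ is reflexive.

Here a function $f:E\to\mathbb R\cup\{+\infty\}$ is proper if it is not identically $+\infty$. Its effective domain is $\operatorname{dom}f=\{f<\infty\}$. Its subdifferential at a point $x\in\operatorname{dom} f$ is $\partial f(x)=\{x^*: f(y)\ge f(x)+x^*(y-x)\text{ for all }y\in E\}$, with $\partial f(x)=\emptyset$ when $f(x)=+\infty$. The operator $\partial f$ is cyclically monotone: add the inequalities $f(x_{j+1})\ge f(x_j)+x_j^*(x_{j+1}-x_j)$ around the cycle, and the values of $f$ cancel.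

A small example shows that cyclic monotonicity is strictly stronger than monotonicity. On $\mathbb R^2$ with the Euclidean inner product let $A(r,s)=(-s,r)$, the rotation by a right angle. Then $\langle Ax,x\rangle=0$ for all $x$, so $A$ is monotone. Take $x_1=(1,0)$, $x_2=(0,1)$, $x_3=(0,0)$. Then $Ax_1=(0,1)$, $Ax_2=(-1,0)$, $Ax_3=0$, and the cyclic sum is
$$\langle Ax_1,x_1-x_2\rangle+\langle Ax_2,x_2-x_3\rangle+\langle Ax_3,x_3-x_1\rangle=-1+0+0<0 .$$

Theorems 1 and 2 will be proved from standard functional analysis. Theorem 3 will be deduced from two published theorems.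

## Duality maps, symmetric operators, skew operators

Let us test the question on the operators that come to mind first.

The duality map is $J(x)=\{x^*\in E^*: x^*(x)=\|x\|^2=\|x^*\|^2\}$. By Hahn–Banach, $D(J)=E$. It is monotone, since for $x^*\in J(x)$ and $y^*\in J(y)$
$$(x^*-y^*)(x-y)\ge\|x\|^2+\|y\|^2-2\|x\|\|y\|\ge0 .$$
Its range is the set of functionals that attain their norm on the closed unit ball: if $x^*(u)=\|x^*\|$ with $\|u\|=1$, then $x^*\in J(\|x^*\|u)$. If $E$ is reflexive, every functional attains its norm, so $J$ is onto. Thus every reflexive space carries an operator as in the question, and the question asks for the converse. For $\Phi=J$ the converse is true, and it is James's theorem: if every functional attains its norm, then $E$ is reflexive. On $c_0$ one sees the failure of surjectivity by hand. The functional $y\mapsto\sum_{n\ge1}2^{-n}y_n$ has norm $1$, and it could attain the value $1$ on the unit ball only at $(1,1,1,\dots)$, which is not in $c_0$.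

This suggests proving a positive answer along the lines of James's theorem. If $x^*\in\partial f(x)$, then $x^*-f$ attains its maximum at $x$, and there is an extension of James's theorem that uses exactly such information; this is how Theorem 3 will go. For a general monotone $\Phi$ the approach stops at the first line. From $x^*\in\Phi(x)$ we learn that $(x^*-y^*)(x-y)\ge0$ for all pairs $y^*\in\Phi(y)$, but there is no function $f$ in sight for which $x^*-f$ has a maximum at $x$. The rotation $A$ above, not being cyclically monotone, is contained in no $\partial f$ at all.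

So consider linear operators. For a bounded linear $T:E\to E^*$ let $\iota:E\to E^{**}$ be the canonical embedding, and let
$$T^*:E^{**}\to E^*,\qquad (T^*\xi)(y)=\xi(Ty).$$
In particular $(T^*\iota x)(y)=(Ty)(x)$. If $T$ is onto, then $T^*$ is injective, because $T^*\xi=0$ means that $\xi$ vanishes on $T(E)=E^*$.

Suppose $T$ is onto and symmetric, that is, $(Tx)(y)=(Ty)(x)$. Then $T^*\iota=T$. Given $\xi\in E^{**}$, choose $x\in E$ with $Tx=T^*\xi$. Then $T^*\xi=T^*\iota x$, so $\xi=\iota x$, and $E$ is reflexive. Suppose instead $T$ is onto and skew, $(Tx)(y)=-(Ty)(x)$. Then $T^*\iota=-T$, and the same argument gives $\xi=-\iota x$. Again $E$ is reflexive.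

A linear counterexample must therefore have a symmetric part and a skew part that genuinely interact. The operator of Theorem 1 will turn out to be skew up to a shift and a rank-one term, $Tx=x_1e_1^*-T^*\iota(\sigma x)$ with $\sigma$ the left shift, and the argument just given will then compute $E^{**}$.

## The difference operator between $v$ and $c_0$

Which monotone operators are onto the dual of a classical nonreflexive space? Here is a natural one. Let $c_0$ carry $\|\cdot\|_\infty$, and let
$$v=\Big\{x\in c_0:\ \|x\|_v:=\sum_{i\ge1}|x_i-x_{i+1}|<\infty\Big\}.$$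
The map $x\mapsto(x_i-x_{i+1})_i$ is an isometry of $v$ onto $\ell_1$, with inverse $d\mapsto(\sum_{n\ge i}d_n)_i$. Indeed, since $x_i\to0$, we have $x_i=\sum_{n\ge i}(x_n-x_{n+1})$, and the tails of an absolutely convergent series tend to $0$. The same formula shows $\|x\|_\infty\le\|x\|_v$. Finitely supported sequences lie in $v$, so $v$ is dense in $c_0$. It is not all of $c_0$, as $x_i=(-1)^i/i$ shows.

For $x,y\in v$ put
$$B(x,y)=\sum_{i\ge1}(x_i-x_{i+1})y_i .$$
We need two identities. Summation by parts gives
$$\sum_{i=1}^n(x_i-x_{i+1})y_i=x_1y_1-\sum_{i=1}^{n-1}x_{i+1}(y_i-y_{i+1})-x_{n+1}y_n .$$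
Let $n\to\infty$ and use $y_1=\sum_i(y_i-y_{i+1})$:
$$B(x,y)=x_1y_1-\sum_{i\ge1}x_{i+1}(y_i-y_{i+1})=\sum_{i\ge1}(x_1-x_{i+1})(y_i-y_{i+1}).\tag{1}$$
For $y=x$ use $(x_i-x_{i+1})x_i=\frac12\big[(x_i-x_{i+1})^2+x_i^2-x_{i+1}^2\big]$. The last two terms telescope, and $\sum(x_i-x_{i+1})^2<\infty$ since $\ell_1\subset\ell_2$, so
$$B(x,x)=\tfrac12\Big(x_1^2+\sum_{i\ge1}(x_i-x_{i+1})^2\Big)\ge0 .\tag{2}$$

Now define $Tx=B(x,\cdot)$ and try the two obvious homes for it.

On $E=c_0$: for $x\in v$ the functional $Tx$ is the element $(x_i-x_{i+1})_i$ of $\ell_1=c_0^*$, and $T$ maps $v$ bijectively onto $\ell_1$. So on $c_0$ we have a monotone operator with domain $v$ and range all of $c_0^*$, and $c_0$ is not reflexive. Every hypothesis of the question holds but one: the domain $v$ is a proper subspace of $c_0$, so its interior is empty.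

On $E=v$: now $T$ is everywhere defined and monotone, but it is no longer onto. Since $v\cong\ell_1$ through differences, each functional on $v$ is $y\mapsto\sum z_i(y_i-y_{i+1})$ for exactly one $z\in\ell_\infty$. By (1), $Tx$ corresponds to $z_i=x_1-x_{i+1}$, a convergent sequence. The functional with $z_i=(-1)^i$ is missed.

So on $c_0$ the domain is too small, and on the smaller space $v$ the dual is too large. The idea is to go exactly halfway. By its definition and by (1), $B$ satisfies, for $x,y\in v$,
$$|B(x,y)|\le\|x\|_v\|y\|_\infty,\qquad |B(x,y)|\le2\|x\|_\infty\|y\|_v .\tag{3}$$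
The two bounds are the same up to a factor $2$ when $x$ and $y$ change places. At the midpoint $E$ between $v$ and $c_0$ they should balance and make $B$ bounded on $E\times E$, while the invertibility of the difference operator should survive. Nonreflexivity should survive too, because the sequences $(1,\dots,1,0,0,\dots)$ are bounded in $v$, hence in anything larger. The midpoint is made precise by real interpolation; the space is $(v,c_0)_{1/2,2}$. Everything we need about it will be proved here.

## The midpoint space $E=(v,c_0)_{1/2,2}$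

For $t>0$ and $x\in c_0$ let
$$K(t,x)=\inf\{\|a\|_v+t\|b\|_\infty:\ x=a+b,\ a\in v,\ b\in c_0\}.$$
Small values of $K(t,x)$ mean that $x$ splits into a part of small variation and a part that is uniformly small, with $t$ weighing the two. We have
$$\min(1,t)\|x\|_\infty\le K(t,x)\le t\|x\|_\infty,\qquad K(2t,x)\le2K(t,x).\tag{4}$$
For the upper bound take $a=0$. For the lower one, $\|a\|_v+t\|b\|_\infty\ge\|a\|_\infty+t\|b\|_\infty\ge\min(1,t)\|x\|_\infty$. The last inequality holds because $\|a\|_v+2t\|b\|_\infty\le2(\|a\|_v+t\|b\|_\infty)$. So for fixed $t$, $K(t,\cdot)$ is a norm on $c_0$ equivalent to $\|\cdot\|_\infty$. Taking $b=0$ shows also that $K(t,x)\le\|x\|_v$ for $x\in v$. Put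
$$E=\Big\{x\in c_0:\ \|x\|_E^2:=\sum_{k\in\mathbb Z}2^{-k}K(2^k,x)^2<\infty\Big\}.$$
By Minkowski's inequality in $\ell_2(\mathbb Z)$ this is a linear space and $\|\cdot\|_E$ is a norm on it.

Two examples show what the norm measures. Let $x^n=(1,\dots,1,0,0,\dots)$ with $n$ ones. Then $\|x^n\|_v=\|x^n\|_\infty=1$, so $K(t,x^n)\le\min(1,t)$, and (4) gives equality. Hence
$$\|x^n\|_E^2=\sum_{k\ge0}2^{-k}+\sum_{k<0}2^{-k}2^{2k}=2+1=3 .$$

Let now $z=(1,-1,1,\dots,\pm1,0,0,\dots)$ with $n$ nonzero entries, and $m=2n-1$. Then $\|z\|_\infty=1$ and $\|z\|_v=2(n-1)+1=m$. Take a splitting $z=a+b$ with $\beta=\|b\|_\infty<1$. Then $a_1,\dots,a_n$ alternate in sign and have modulus at least $1-\beta$, so the first $n-1$ jumps contribute at least $2(1-\beta)$ each, and the variation from index $n$ on is at least $|a_n|\ge1-\beta$. Thus $\|a\|_v+t\|b\|_\infty\ge m(1-\beta)+t\beta\ge\min(m,t)$. If $\beta\ge1$ the sum is at least $t$. Hence $K(t,z)=\min(m,t)$, and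
$$\|z\|_E^2=\sum_{2^k\le m}2^k+m^2\sum_{2^k>m}2^{-k}.$$
The first sum is twice the largest power of $2$ not exceeding $m$, so it lies in $(m,2m]$. The second sum is less than $2/m$. Hence $\sqrt m<\|z\|_E<2\sqrt m$: up to a factor $2$, the norm is the geometric mean of $\|z\|_\infty=1$ and $\|z\|_v=m$.

**Step 1 ($E$ is a Banach space between $v$ and $c_0$).** This step records that $E$ is complete, that coordinates are continuous on $E$, and that $v$ embeds boundedly in $E$.

The term $k=0$ and (4) give
$$\|x\|_\infty\le K(1,x)\le\|x\|_E ,$$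
so $E$ embeds continuously in $c_0$ and the coordinate functionals are continuous on $E$. Let $(x^n)$ be a Cauchy sequence in $E$. It converges in $c_0$ to some $x$. For each $k$, $K(2^k,\cdot)$ is continuous on $c_0$, so $K(2^k,x^n-x)=\lim_mK(2^k,x^n-x^m)$. Fatou's lemma for sums gives
$$\|x^n-x\|_E\le\liminf_m\|x^n-x^m\|_E ,$$
and the right side tends to $0$ as $n\to\infty$. So $x\in E$ and $x^n\to x$ in $E$.

If $x\in v$, then $K(t,x)\le\min(\|x\|_v,t\|x\|_\infty)\le\min(1,t)\|x\|_v$, and the computation for $x^n$ above gives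
$$\|x\|_E\le\sqrt3\,\|x\|_v\qquad(x\in v).\tag{5}$$

## Dyadic synthesis and analysis in $E$

The definition of $E$ is awkward for estimating a bilinear form. The next two steps replace it by a description through series $\sum_{k\in\mathbb Z}u_k$ with $u_k\in v$. For such a family put
$$J_k=\max\big(\|u_k\|_v,\ 2^k\|u_k\|_\infty\big),\qquad C=\sum_{m\in\mathbb Z}2^{-|m|/2}<\infty .$$

**Step 2 (synthesis).** The purpose is to show that if $(2^{-k/2}J_k)_k\in\ell_2(\mathbb Z)$, then $\sum_ku_k$ converges in $E$, and
$$\Big\|\sum_ku_k\Big\|_E\le C\,\big\|(2^{-k/2}J_k)_k\big\|_{\ell_2}.\tag{6}$$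

For all $j,k$ we have $K(2^j,u_k)\le\min(\|u_k\|_v,2^j\|u_k\|_\infty)\le\min(1,2^{j-k})J_k$. Since $2^{-j/2}=2^{-k/2}2^{-(j-k)/2}$ and $2^{-r/2}\min(1,2^{r})=2^{-|r|/2}$ for every integer $r$,
$$2^{-j/2}K(2^j,u_k)\le2^{-|j-k|/2}\,2^{-k/2}J_k .$$
Suppose first that only finitely many $u_k$ are nonzero. Since $K(2^j,\cdot)$ is a norm,
$$2^{-j/2}K\Big(2^j,\sum_ku_k\Big)\le\sum_k2^{-|j-k|/2}\,2^{-k/2}J_k .$$
The right side is the convolution of an $\ell_1(\mathbb Z)$-sequence of norm $C$ with an $\ell_2(\mathbb Z)$-sequence, so Young's inequality gives (6). In general, apply this to the finite subfamilies with indices in a finite set $F$ disjoint from $\{-n,\dots,n\}$: then $\|\sum_{k\in F}u_k\|_E\le C\big(\sum_{|k|>n}2^{-k}J_k^2\big)^{1/2}$, which is small for large $n$. So the partial sums are Cauchy in $E$, however the finite index sets exhaust $\mathbb Z$. The series converges in $E$, hence in $c_0$, and (6) passes to the limit.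

**Step 3 (analysis).** The purpose is the converse: every $x\in E$ is a sum $x=\sum_{k\in\mathbb Z}u_k$, convergent in $E$, with $u_k\in v$ and
$$\big\|(2^{-k/2}J_k)_k\big\|_{\ell_2}\le6\|x\|_E .\tag{7}$$
A by-product is that $v$ is dense in $E$.

For $x=0$ take $u_k=0$. Let $x\ne0$. Then $K(2^k,x)>0$ by (4), so for each $k$ we can choose a splitting $x=a_k+b_k$ with $a_k\in v$, $b_k\in c_0$ and
$$\|a_k\|_v+2^k\|b_k\|_\infty\le2K(2^k,x).$$
Put $u_k=a_{k+1}-a_k\in v$. Since $a_k+b_k=a_{k+1}+b_{k+1}$, also $u_k=b_k-b_{k+1}$. The first expression controls the variation and the second controls the sup norm: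
$$\|u_k\|_v\le2K(2^{k+1},x)+2K(2^k,x)\le6K(2^k,x),$$
$$2^k\|u_k\|_\infty\le2K(2^k,x)+\tfrac12\cdot2K(2^{k+1},x)\le4K(2^k,x),$$
by (4). So $J_k\le6K(2^k,x)$, which gives (7). The partial sums telescope:
$$\sum_{k=-M}^{N-1}u_k=a_N-a_{-M}=x-b_N-a_{-M}.$$
Here $\|b_N\|_\infty\le2\cdot2^{-N}K(2^N,x)=2\cdot2^{-N/2}\big(2^{-N/2}K(2^N,x)\big)\to0$, because the bracket is bounded by $\|x\|_E$. Also $\|a_{-M}\|_\infty\le\|a_{-M}\|_v\le2K(2^{-M},x)\le2\cdot2^{-M}\|x\|_\infty\to0$. Hence $\sum u_k=x$ in $c_0$. By (7) and Step 2 the series converges in $E$. Its limit in $E$ is also its limit in $c_0$, so it is $x$. The partial sums $a_N-a_{-M}$ lie in $v$, so $v$ is dense in $E$.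

## The form $\sum(x_i-x_{i+1})y_i$ on $E$

**Step 4 ($B$ is bounded on $E\times E$).** This step makes $T$ a bounded, everywhere defined operator on $E$. It is here that the two bounds (3) balance.

Let $x,y\in v$, and decompose them by Step 3: $x=\sum_ju_j$ with numbers $J_j$, and $y=\sum_kw_k$ with numbers $J'_k$. Both series converge in $c_0$. By the second bound in (3), $B(\cdot,y)$ is sup-norm continuous on $v$, and $x$ and the partial sums of $\sum u_j$ lie in $v$; so $B(x,y)=\sum_jB(u_j,y)$. By the first bound in (3), $B(u_j,\cdot)$ is sup-norm continuous on $v$, so $B(u_j,y)=\sum_kB(u_j,w_k)$. Thus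
$$B(x,y)=\sum_j\sum_kB(u_j,w_k).$$
Now (3) gives two estimates of each term:
$$|B(u_j,w_k)|\le\min\big(\|u_j\|_v\|w_k\|_\infty,\ 2\|u_j\|_\infty\|w_k\|_v\big)\le\min(2^{-k},2\cdot2^{-j})J_jJ'_k .$$
Since $\min(2^{-k},2\cdot2^{-j})\le2\cdot2^{-\max(j,k)}$ and $\max(j,k)=\frac12(j+k)+\frac12|j-k|$, the right side is at most
$$2\cdot2^{-|j-k|/2}\,(2^{-j/2}J_j)(2^{-k/2}J'_k).$$
Sum over $j,k$, using Young's inequality, Cauchy–Schwarz and (7):
$$|B(x,y)|\le2C\cdot6\|x\|_E\cdot6\|y\|_E=72C\,\|x\|_E\|y\|_E\qquad(x,y\in v).$$
Since $v$ is dense in $E$, $B$ extends uniquely to a bounded bilinear form on $E\times E$, again called $B$. Define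
$$T:E\to E^*,\qquad(Tx)(y)=B(x,y).$$
This is a bounded linear operator.

**Step 5 (strict monotonicity).** The aim is $(Tx)(x)>0$ for $x\ne0$; in particular $T$ is injective.

Let $x\in E$ and choose $x^{(n)}\in v$ with $x^{(n)}\to x$ in $E$. Then $B(x^{(n)},x^{(n)})\to B(x,x)$ and each coordinate converges. By (2) and Fatou's lemma,
$$(Tx)(x)=B(x,x)\ge\tfrac12\Big(x_1^2+\sum_{i\ge1}(x_i-x_{i+1})^2\Big)\ge0 .$$
If $(Tx)(x)=0$, then $x_1=0$ and all differences vanish, so $x=0$.

## Every functional on $E$ is some $Tx$

Let $\varphi\in E^*$. We want $x\in E$ with $Tx=\varphi$. On $\ell_1=c_0^*$ we can invert the difference operator explicitly, so the plan is to cut $\varphi$ into pieces $\psi_k\in\ell_1$, solve $Tu_k=\psi_k$ in $v$, and add up the $u_k$ by Step 2. The pieces come from an analysis of $\varphi$ dual to Step 3. For $t>0$ define on $v$ the norm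
$$N_t(y)=\max\big(\|y\|_\infty,\ t^{-1}\|y\|_v\big),$$
and let $\kappa_k$ be the norm of $\varphi|_v$ with respect to $N_{2^k}$. It is finite: by (5), $|\varphi(y)|\le\sqrt3\|\varphi\|\|y\|_v\le\sqrt3\|\varphi\|\,t\,N_t(y)$. Since $N_{2t}\ge\frac12N_t$, we have $|\varphi(y)|\le\kappa_kN_{2^k}(y)\le2\kappa_kN_{2^{k+1}}(y)$, that is,
$$\kappa_{k+1}\le2\kappa_k .\tag{8}$$

**Step 6 (the size of $\varphi$ at scale $2^k$).** This step proves the dual counterpart of (7),
$$\big\|(2^{-k/2}\kappa_k)_k\big\|_{\ell_2}\le2C\|\varphi\| .\tag{9}$$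

Choose $w_k\in v$ with $N_{2^k}(w_k)\le1$ and $\varphi(w_k)\ge\frac12\kappa_k$. Then $\|w_k\|_\infty\le1$ and $\|w_k\|_v\le2^k$, so $\max(\|w_k\|_v,2^k\|w_k\|_\infty)\le2^k$. Let $\lambda_k\ge0$ be finitely supported. For the family $(\lambda_kw_k)$ we have $J_k\le2^k\lambda_k$, so $2^{-k/2}J_k\le2^{k/2}\lambda_k$, and (6) gives
$$\tfrac12\sum_k\lambda_k\kappa_k\le\varphi\Big(\sum_k\lambda_kw_k\Big)\le C\|\varphi\|\,\big\|(2^{k/2}\lambda_k)_k\big\|_{\ell_2}.$$
Write $\mu_k=2^{k/2}\lambda_k$. Then $\frac12\sum_k\mu_k\,2^{-k/2}\kappa_k\le C\|\varphi\|\|\mu\|_{\ell_2}$ for all finitely supported $\mu\ge0$, and this is (9).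

**Step 7 (cutting $\varphi$ into $\ell_1$-pieces).** The purpose is to produce $\psi_k\in\ell_1$ that are small both as elements of $\ell_1$ and as functionals on $v$, and whose sum is $\varphi$ on $v$.

Fix $k$ and put $t=2^k$. The map $y\mapsto(y,y)$ embeds $(v,N_t)$ isometrically into $c_0\oplus v$ with the norm $\max(\|y\|_\infty,t^{-1}\|z\|_v)$. By Hahn–Banach, the functional $(y,y)\mapsto\varphi(y)$ extends to all of $c_0\oplus v$ with the same norm $\kappa_k$. The extension has the form $(y,z)\mapsto\alpha_k(y)+\beta_k(z)$ with $\alpha_k\in c_0^*=\ell_1$ and $\beta_k\in v^*$. Its norm is the supremum over $\|y\|_\infty\le1$ and $\|z\|_v\le t$, chosen independently, so it equals $\|\alpha_k\|_1+t\|\beta_k\|_{v^*}$. Thus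
$$\varphi|_v=\alpha_k+\beta_k,\qquad\|\alpha_k\|_1+2^k\|\beta_k\|_{v^*}=\kappa_k .$$
Put $\psi_k=\alpha_{k+1}-\alpha_k\in\ell_1$. As a functional on $v$ it equals $\beta_k-\beta_{k+1}$. By (8),
$$\|\psi_k\|_1\le\kappa_{k+1}+\kappa_k\le3\kappa_k,\qquad2^k\|\psi_k\|_{v^*}\le\kappa_k+\tfrac12\kappa_{k+1}\le2\kappa_k .\tag{10}$$
For $y\in v$ the sums telescope:
$$\sum_{k=-M}^{N-1}\psi_k(y)=\alpha_N(y)-\alpha_{-M}(y)=\varphi(y)-\beta_N(y)-\alpha_{-M}(y).$$
Here $|\beta_N(y)|\le2^{-N}\kappa_N\|y\|_v=2^{-N/2}(2^{-N/2}\kappa_N)\|y\|_v\to0$ and $|\alpha_{-M}(y)|\le\kappa_{-M}\|y\|_\infty=2^{-M/2}(2^{M/2}\kappa_{-M})\|y\|_\infty\to0$, since the brackets are bounded by (9). Hence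
$$\lim_{M,N\to\infty}\sum_{k=-M}^{N-1}\psi_k(y)=\varphi(y)\qquad(y\in v).\tag{11}$$

**Step 8 (solving $Tu_k=\psi_k$ and summing).** This step inverts $T$ on each piece, with control of both norms, and assembles the solution.

Let $u_k=\big(\sum_{n\ge i}(\psi_k)_n\big)_i$. This lies in $v$, its differences are $(\psi_k)_i$, and therefore $\|u_k\|_v=\|\psi_k\|_1\le3\kappa_k$ and $B(u_k,y)=\sum_i(\psi_k)_iy_i=\psi_k(y)$ for $y\in v$.

Now the sup norm. By (1), $\psi_k(y)=\sum_i\big((u_k)_1-(u_k)_{i+1}\big)(y_i-y_{i+1})$, and the differences of $y$ run through the unit ball of $\ell_1$ as $y$ runs through the unit ball of $v$. So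
$$\|\psi_k\|_{v^*}=\sup_{i\ge1}\big|(u_k)_1-(u_k)_{i+1}\big| .$$
Letting $i\to\infty$ and using $u_k\in c_0$, we get $|(u_k)_1|\le\|\psi_k\|_{v^*}$. Then $|(u_k)_{i+1}|\le|(u_k)_1|+|(u_k)_1-(u_k)_{i+1}|\le2\|\psi_k\|_{v^*}$. So $\|u_k\|_\infty\le2\|\psi_k\|_{v^*}$, and $2^k\|u_k\|_\infty\le4\kappa_k$ by (10).

Consequently $J_k\le4\kappa_k$. By (9) and Step 2, $x:=\sum_ku_k$ converges in $E$. As $T$ is continuous, for $y\in v$
$$(Tx)(y)=\lim_{M,N\to\infty}\sum_{k=-M}^{N-1}B(u_k,y)=\lim_{M,N\to\infty}\sum_{k=-M}^{N-1}\psi_k(y)=\varphi(y)$$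
by (11). Both $Tx$ and $\varphi$ are continuous on $E$ and $v$ is dense, so $Tx=\varphi$. Thus $T$ is onto.

Notice how this escapes the obstruction met on $v$. There, $z=((-1)^i)\in\ell_\infty=v^*$ was out of reach of $T$. Here the $v^*$-norm is only ever used on the pieces $\psi_k$, which lie in $\ell_1$, where the difference operator can be inverted. The remainders $\beta_N\in v^*$ need not be reached by $T$ at all; they tend to $0$.

## The bidual of $E$ is $E\oplus\mathbb R\omega$

**Step 9 ($E$ is not reflexive).** The purpose is to exhibit a bounded sequence without a weakly convergent subsequence.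

Let again $x^n=(1,\dots,1,0,0,\dots)$ with $n$ ones, so that $\|x^n\|_E=\sqrt3$. If $E$ were reflexive, a subsequence would converge weakly in $E$ to some $x\in E\subset c_0$. The coordinate functionals belong to $E^*$ by Step 1, and the $i$-th coordinate of $x^n$ is $1$ for $n\ge i$. So $x=(1,1,1,\dots)\notin c_0$, a contradiction.

**Step 10 ($\dim E^{**}/E=1$).** This step repeats the argument for skew operators, with $T^*\iota=-T$ replaced by an identity that is off by a shift and a rank-one term.

Let $\sigma$ be the left shift, $(\sigma x)_i=x_{i+1}$. It is a contraction on $v$ and on $c_0$. Shifting a splitting $x=a+b$ gives the splitting $\sigma x=\sigma a+\sigma b$, so $K(t,\sigma x)\le K(t,x)$, and $\sigma$ is a contraction on $E$. Let $e_1^*\in E^*$ be $e_1^*(y)=y_1$. For $x,y\in v$ the first equality in (1) reads $B(x,y)=x_1y_1-B(y,\sigma x)$. Both sides are continuous on $E\times E$, so by density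
$$B(x,y)=x_1y_1-B(y,\sigma x)\quad(x,y\in E),\qquad\text{that is,}\qquad Tx=x_1e_1^*-T^*\iota(\sigma x),\tag{12}$$
because $(T^*\iota(\sigma x))(y)=(Ty)(\sigma x)=B(y,\sigma x)$.

By Steps 4, 5 and 8, $T$ is a bounded bijection, hence an isomorphism by the open mapping theorem, and so $T^*:E^{**}\to E^*$ is bijective. Put $\omega=(T^*)^{-1}e_1^*$. Given $\xi\in E^{**}$, choose $x\in E$ with $Tx=T^*\xi$. By (12), $T^*\xi=T^*\big(x_1\omega-\iota(\sigma x)\big)$, so
$$\xi=x_1\omega-\iota(\sigma x).$$
Thus $E^{**}=\iota E+\mathbb R\omega$. The codimension of $\iota E$ is at most $1$, and it is not $0$ by Step 9. This completes the proof of Theorem 1. $\blacksquare$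

One can see $\omega$ concretely: it is the weak$^*$ limit of the sequence $(x^n)$ in $E^{**}$. For $y\in v$ we have $(Ty)(x^n)=\sum_{i\le n}(y_i-y_{i+1})=y_1-y_{n+1}$, and by density this holds for all $y\in E$. As $n\to\infty$ it tends to $y_1=e_1^*(y)=(T^*\omega)(y)=\omega(Ty)$, and the functionals $Ty$ exhaust $E^*$. The one direction missing from $E$ is the constant sequence $1$.

## Linear operators: the quotient $E^{**}/E$ is a Hilbert space

We turn to Theorem 2. Steps 11–13 prove the necessity part; throughout them $T:E\to E^*$ is linear, everywhere defined, monotone and onto.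

**Step 11 ($T$ is bounded).** Continuity was not assumed, so we first obtain it from monotonicity through the closed graph theorem.

By linearity it suffices to show that $x_n\to0$ and $Tx_n\to f$ imply $f=0$. For every $y\in E$, $(Tx_n-Ty)(x_n-y)\ge0$. In the limit, $(f-Ty)(-y)\ge0$, that is, $-f(y)+(Ty)(y)\ge0$. Replace $y$ by $sy$ with $s>0$ and divide by $s$: $-f(y)+s(Ty)(y)\ge0$. Let $s\downarrow0$ to get $f(y)\le0$. This holds for $y$ and for $-y$, so $f=0$.

**Step 12 ($T$ is an isomorphism).** The point is that surjectivity and monotonicity together force injectivity.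

Let
$$s(x,y)=\tfrac12\big[(Tx)(y)+(Ty)(x)\big],$$
a bounded symmetric bilinear form with $s(x,x)=(Tx)(x)\ge0$. Since $(T^*\iota x)(y)=(Ty)(x)$,
$$Tx+T^*\iota x=2s(x,\cdot).\tag{13}$$
As $T$ is onto, $T^*$ is injective. Suppose $Tx=0$. Then $s(x,x)=0$, so $s(x,\cdot)=0$ by the Cauchy–Schwarz inequality for positive semidefinite forms. By (13), $T^*\iota x=2s(x,\cdot)-Tx=0$, hence $\iota x=0$ and $x=0$. So $T$ is a bounded bijection. By the open mapping theorem it is an isomorphism, $E\cong E^*$, and $T^*$ is an isomorphism of $E^{**}$ onto $E^*$.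

This already excludes the classical examples. There is no such $T$ on $\ell_1$, because $\ell_1$ is separable and $\ell_1^*=\ell_\infty$ is not. There is none on $c_0$ either: $c_0\cong c_0^*=\ell_1$ would give, on taking duals, $\ell_1\cong\ell_\infty$.

**Step 13 (the Hilbert quotient).** Here we show that the symmetric part of $T$, which lives on a Hilbert space, covers the whole quotient $E^{**}/E$.

Let $H$ be the completion of $E/\{x:s(x,x)=0\}$ under the inner product induced by $s$, and let $\Lambda:E\to H$ be the canonical map. Then $\|\Lambda x\|^2=s(x,x)\le\|T\|\|x\|^2$, so $\Lambda$ is bounded. Let $\Lambda^*:H\to E^*$ be its adjoint, with $H^*$ identified with $H$. Then $(\Lambda^*\Lambda x)(y)=\langle\Lambda x,\Lambda y\rangle=s(x,y)$, so $s(x,\cdot)=\Lambda^*\Lambda x$. Put $L=(T^*)^{-1}T$, an isomorphism of $E$ onto $E^{**}$. By (13),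
$$L+\iota=(T^*)^{-1}(T+T^*\iota)=2(T^*)^{-1}\Lambda^*\Lambda .$$
Let $q:E^{**}\to E^{**}/\iota E$ be the quotient map. Since $q\iota=0$,
$$qL=G\Lambda,\qquad G:=2q(T^*)^{-1}\Lambda^*:H\to E^{**}/\iota E ,$$
and $G$ is bounded. Both $L$ and $q$ are onto, so $qL=G\Lambda$ is onto, and therefore $G$ is onto. By the open mapping theorem $E^{**}/\iota E\cong H/\ker G$, and $H/\ker G$ is isometric to the Hilbert space $(\ker G)^\perp$.

If $T$ is skew, then $s=0$, $H=0$ and $E$ is reflexive, in agreement with what we found by hand.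

**Step 14 (every Hilbert space occurs).** For the converse we take $\ell_2$-sums of copies of the pair from Theorem 1.

For the zero Hilbert space take $E=\mathbb R$ and $T=\mathrm{id}$. Every other real Hilbert space is isomorphic to $\ell_2(\Gamma)$ for some set $\Gamma\ne\emptyset$. Let $(E,T)$ be as in Theorem 1, with $E^{**}=\iota E+\mathbb R\omega$, and put
$$E_\Gamma=\ell_2(\Gamma;E),\qquad T_\Gamma\big((x_\gamma)_\gamma\big)=(Tx_\gamma)_\gamma .$$

We use the standard identification $\ell_2(\Gamma;X)^*=\ell_2(\Gamma;X^*)$, isometrically, with $(f_\gamma)$ acting by $(x_\gamma)\mapsto\sum_\gamma f_\gamma(x_\gamma)$. Here is the argument. By Cauchy–Schwarz every element of $\ell_2(\Gamma;X^*)$ acts with at most its own norm. Conversely, let $F$ be a functional on $\ell_2(\Gamma;X)$ and let $f_\gamma$ be its restriction to the $\gamma$-th coordinate. For a finite set $A\subset\Gamma$ and $\varepsilon\in(0,1)$ choose unit vectors $h_\gamma$ with $f_\gamma(h_\gamma)\ge(1-\varepsilon)\|f_\gamma\|$ and test $F$ on $(\|f_\gamma\|h_\gamma)_{\gamma\in A}$.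 This gives $(1-\varepsilon)\sum_{A}\|f_\gamma\|^2\le\|F\|\big(\sum_A\|f_\gamma\|^2\big)^{1/2}$, so $(f_\gamma)\in\ell_2(\Gamma;X^*)$ with norm at most $\|F\|$. Finally, $F$ and $(f_\gamma)$ agree on finitely supported vectors, which are dense.

So $E_\Gamma^*=\ell_2(\Gamma;E^*)$. The operator $T_\Gamma:E_\Gamma\to E_\Gamma^*$ is bounded with $\|T_\Gamma\|\le\|T\|$. It is monotone, since $(T_\Gamma x)(x)=\sum_\gamma(Tx_\gamma)(x_\gamma)\ge0$. It is bijective, because $T^{-1}$ applied coordinatewise is bounded from $\ell_2(\Gamma;E^*)$ to $\ell_2(\Gamma;E)$ and is its inverse.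

Applying the identification twice, $E_\Gamma^{**}=\ell_2(\Gamma;E^{**})$, and the canonical embedding of $E_\Gamma$ acts coordinatewise. Since $\iota E$ is closed in $E^{**}$ and of codimension one, with $\omega\notin\iota E$, the sum $E^{**}=\iota E\oplus\mathbb R\omega$ is topological: writing $\xi=\iota x+c\,\omega$, we have $|c|\le M\|\xi\|$ for some constant $M$. Define
$$\ell_2(\Gamma;E^{**})\to\ell_2(\Gamma),\qquad(\iota x_\gamma+c_\gamma\omega)_\gamma\mapsto(c_\gamma)_\gamma .$$
This map is bounded. It is onto, as the elements $(c_\gamma\omega)_\gamma$ show. Its kernel consists of the families with all coordinates in $\iota E$, which is the canonical copy of $E_\Gamma$. Hence $E_\Gamma^{**}/E_\Gamma\cong\ell_2(\Gamma)$, and Theorem 2 is proved. $\blacksquare$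

## Cyclic monotonicity and weakly compact sublevel sets

For Theorem 3 we use two published results.

**Theorem A (Rockafellar).** For every cyclically monotone $\Phi$ with nonempty graph there is a proper lower semicontinuous convex $f:E\to\mathbb R\cup\{+\infty\}$ with $\Phi(x)\subset\partial f(x)$ for all $x$.

**Theorem B.** If $f:E\to\mathbb R\cup\{+\infty\}$ is proper and weakly lower semicontinuous, and $x^*-f$ attains its maximum for every $x^*\in E^*$, then all sublevel sets $\{f\le a\}$ are weakly compact.

Theorem B is in J. Saint Raymond, *Weak compactness and variational characterization of the convexity*, Mediterr. J. Math. 10 (2013) 927–940; see also W. B. Moors, *Weak compactness of sublevel sets*, Proc. Amer. Math. Soc. 145 (2017) 3377–3379. As an illustration, take $f=\frac12\|\cdot\|^2$. If $x^*\in J(x)$, then $x^*(y-x)\le\|x\|\|y\|-\|x\|^2\le\frac12\|y\|^2-\frac12\|x\|^2$, so $J(x)\subset\partial f(x)$ and $x^*-f$ attains its maximum at $x$. If $J$ is onto, Theorem B says that the balls are weakly compact, which is James's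 theorem as recalled above.

**Step 15 (every functional minus $f$ attains its maximum).** This step supplies the function that a general monotone operator lacks.

Let $\Phi$ be as in Theorem 3. Its graph is nonempty since $\Phi(E)=E^*$; let $f$ be as in Theorem A. Let $x^*\in E^*$ and choose $x$ with $x^*\in\Phi(x)\subset\partial f(x)$. Then $f(x)<\infty$ and $f(y)\ge f(x)+x^*(y-x)$ for all $y$, that is, $x^*(x)-f(x)\ge x^*(y)-f(y)$. So $x^*-f$ attains its maximum at $x$. A convex lower semicontinuous function has convex norm-closed sublevel sets, which are weakly closed, so $f$ is weakly lower semicontinuous. Theorem B shows that every set $\{f\le n\}$, $n\in\mathbb N$, is weakly compact.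

**Step 16 (a weakly compact ball).** Here the hypothesis on the interior of the domain enters, through Baire's theorem.

If $\Phi(x)\ne\emptyset$, then $\partial f(x)\neq\emptyset$, so $x\in\operatorname{dom}f$. Thus $D(\Phi)\subset\operatorname{dom}f=\bigcup_n\{f\le n\}$. Let $U$ be a closed ball of positive radius contained in $D(\Phi)$. It is a complete metric space covered by the norm-closed sets $\{f\le n\}\cap U$, so by Baire's theorem one of these has nonempty interior in $U$. A nonempty relatively open subset of $U$ meets the interior of $U$, so some $\{f\le n\}$ contains a closed ball of $E$ of positive radius. That ball is convex and norm-closed, hence weakly closed, and it lies in a weakly compact set, so it is weakly compact. By translation and scaling the unit ball of $E$ is weakly compact, and $E$ is reflexive. $\blacksquare$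

Theorems 1 and 3 together imply that the operator $T$ of Theorem 1 is not cyclically monotone. This can also be checked on three vectors. Let
$$x=(0,1,2,3,3,3,3,2,1,0,0,\dots),\qquad y=(0,0,0,0,1,2,3,3,3,3,2,1,0,0,\dots).$$
Each starts at $0$ and has exactly six nonzero differences, all $\pm1$, so (2) gives $B(x,x)=B(y,y)=3$. The differences $x_i-x_{i+1}$ equal $-1$ for $i=1,2,3$, where $y_i=0$, and $+1$ for $i=7,8,9$, where $y_i=3$; so $B(x,y)=9$. For the cycle $x,y,0$ the sum is
$$(Tx)(x-y)+(Ty)(y-0)+(T0)(0-x)=3-9+3=-3<0 .$$
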